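\title{Conductors and fields of values of characters of degree prime to $p$}

\begin{abstract}
Let $p$ be a prime, let $\chi$ be an irreducible complex character of a finite group whose degree is not divisible by $p$, and let $p^a$ be the $p$-part of the conductor of the field of values $\mathbb{Q}(\chi)$. A conjecture of Navarro and Tiep, proved by them for $p=2$, asserts that $\mathbb{Q}(\chi)\cap\mathbb{Q}_{p^a}$ has index prime to $p$ in the cyclotomic field $\mathbb{Q}_{p^a}$. We prove it for odd $p$, using the classification of finite simple groups. The conjecture is restated as a property of Galois automorphisms of $p$-power order; in this form it passes through Clifford theory and reduces to quasi-simple groups, where Deligne--Lusztig theory applies. We also show that every abelian number field satisfying the condition is the field of values of a character of degree prime to $p$.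
\end{abstract}

\section{Introduction}\label{sec:intro}

For a positive integer $n$ let $\mathbb{Q}_n=\mathbb{Q}(e^{2\pi i/n})$. For a finite group $G$ and $\chi\in\operatorname{Irr}(G)$, the \emph{field of values} $\mathbb{Q}(\chi)$ is generated over $\mathbb{Q}$ by the values of $\chi$; it lies in $\mathbb{Q}_{|G|}$. A finite abelian extension $E$ of $\mathbb{Q}$ lies in some cyclotomic field by the Kronecker--Weber theorem, and its \emph{conductor} $c(E)$ is the smallest $n$ with $E\subseteq\mathbb{Q}_n$.

Every such field is a field of values.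

\begin{example}\label{ex:semidirect}
Let $H\le(\mathbb{Z}/n)^\times=\operatorname{Gal}(\mathbb{Q}_n/\mathbb{Q})$, let $G=C_n\rtimes H$ with $h\in H$ acting by $x\mapsto x^h$, let $\lambda$ be a faithful linear character of $C_n$, and let $\chi=\operatorname{Ind}_{C_n}^G\lambda$. The conjugates $\lambda^h$ $(h\in H)$ are distinct, so $\chi$ is irreducible of degree $|H|$. It vanishes off $C_n$ and equals $\sum_{h\in H}\lambda^h$ on $C_n$, so $g\in(\mathbb{Z}/n)^\times$ fixes $\chi$ if and only if $g\in H$. Thus $\mathbb{Q}(\chi)$ is the fixed field $\mathbb{Q}_n^H$.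
\end{example}

The price is the degree $|H|$. Fix a prime $p$ and let $\operatorname{Irr}_{p'}(G)$ be the set of irreducible characters of degree not divisible by $p$. Which fields occur for these characters? A linear character $\lambda$ has $\mathbb{Q}(\lambda)=\mathbb{Q}_{o(\lambda)}$, a full cyclotomic field, so if $p^a$ is the $p$-part of the conductor then $\mathbb{Q}_{p^a}\subseteq\mathbb{Q}(\lambda)$. This is too much to ask in general: for $p$ odd and $p^a>3$, the dihedral group of order $2p^a$ has a character of degree $2$ whose field of values is the real subfield of $\mathbb{Q}_{p^a}$, of index $2$. The natural guess is that the inclusion holds up to an index prime to $p$. This is the conjecture of Navarro and Tiep, which we take from \cite{Remark}: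

\begin{quote}
\emph{Let $p$ be a prime, $G$ a finite group, and $\chi\in\operatorname{Irr}_{p'}(G)$ with $c(\mathbb{Q}(\chi))=p^am$, where $p\nmid m$ and $a\ge0$. Then $[\mathbb{Q}_{p^a}:\mathbb{Q}(\chi)\cap\mathbb{Q}_{p^a}]$ is not divisible by $p$.}
\end{quote}

To see what is excluded, let $p$ be odd, $a\ge2$, $n=p^am=c(F)$ and
\[
H=\operatorname{Gal}(\mathbb{Q}_n/F)\le(\mathbb{Z}/p^a)^\times\times(\mathbb{Z}/m)^\times .
\]
The index in the conjecture is the order of the projection of $H$ to the first factor, which is cyclic. That $F\not\subseteq\mathbb{Q}_{n/p}$ means that $H$ does not contain the subgroup of order $p$ of the first factor. If $m=1$ this already makes $|H|$ prime to $p$, and there is nothing to prove. The content of the conjecture is that $H$ contains no ``diagonal'' element of $p$-power order, acting nontrivially on both $\mathbb{Q}_{p^a}$ and $\mathbb{Q}_m$.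

\begin{example}\label{ex:63}
Let $p=3$, $n=63$ and $H=\langle58\rangle$. Since $58\equiv4\pmod9$ and $58\equiv2\pmod7$, the group $H$ has order $3$ and projects nontrivially to both factors. The field $F=\mathbb{Q}_{63}^H$ has degree $12$, so it is not contained in $\mathbb{Q}_9$; it is not contained in $\mathbb{Q}_{21}$ because $H\neq\operatorname{Gal}(\mathbb{Q}_{63}/\mathbb{Q}_{21})$. So $c(F)=63$ and $[\mathbb{Q}_9:F\cap\mathbb{Q}_9]=3$. By Example~\ref{ex:semidirect}, $F$ is the field of values of a character of degree $3$ of $C_{63}\rtimes C_3$. The hypothesis $p\nmid\chi(1)$ therefore cannot be dropped.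
\end{example}

The conjecture is true.

\begin{theorem}\label{thm:B}
Let $p$ be any prime, $G$ a finite group, and $\chi\in\operatorname{Irr}_{p'}(G)$ with $c(\mathbb{Q}(\chi))=p^am$, $p\nmid m$. Then $p\nmid[\mathbb{Q}_{p^a}:\mathbb{Q}(\chi)\cap\mathbb{Q}_{p^a}]$.
\end{theorem}

For $p=2$, Navarro and Tiep \cite{NT} proved that if $\chi(1)$ is odd and $c(\mathbb{Q}(\chi))=2^am$ with $m$ odd, then $\mathbb{Q}_{2^a}\subseteq\mathbb{Q}(\chi)$. This is Theorem~\ref{thm:B} for $p=2$, and we rely on it in that case. The condition of Theorem~\ref{thm:B} is the only restriction.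

\begin{theorem}\label{thm:C}
Let $p$ be any prime and let $F/\mathbb{Q}$ be a finite abelian extension with $c(F)=p^am$, $p\nmid m$. Then $F=\mathbb{Q}(\chi)$ for some finite group $G$ and some $\chi\in\operatorname{Irr}_{p'}(G)$ if and only if $p\nmid[\mathbb{Q}_{p^a}:F\cap\mathbb{Q}_{p^a}]$.
\end{theorem}

Conductors behave badly under restriction and induction of characters, whereas the property of being fixed by a given Galois automorphism behaves well. For odd $p$ we therefore prove a statement that forbids diagonal elements directly. Write $N_p$ and $N_{p'}$ for the $p$-part and the $p'$-part of an integer $N$, and $\chi^\tau$ for the character $x\mapsto\tau(\chi(x))$.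

\begin{theorem}\label{thm:A}
Let $p$ be an odd prime, $G$ a finite group, $\chi\in\operatorname{Irr}_{p'}(G)$, $N$ a multiple of $|G|$, and let $\tau\in\operatorname{Gal}(\mathbb{Q}_N/\mathbb{Q})$ have $p$-power order. Let $\tau_p$ be the element that agrees with $\tau$ on $\mathbb{Q}_{N_p}$ and is trivial on $\mathbb{Q}_{N_{p'}}$. If $\chi^\tau=\chi$, then $\chi^{\tau_p}=\chi$.
\end{theorem}

Section~\ref{sec:galois} deduces Theorem~\ref{thm:B} from Theorem~\ref{thm:A}, and Section~\ref{sec:SL2} works out a model case in $\mathrm{SL}_2(q)$. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:A} to quasi-simple groups. By the classification of finite simple groups, these are treated in Section~\ref{sec:small} (alternating and sporadic groups, exceptional covers) and in Sections~\ref{sec:DL}--\ref{sec:cross} (groups of Lie type, using standard published facts recalled in Section~\ref{sec:DL} and a theorem of Srinivasan and Vinroot \cite{SV}). Section~\ref{sec:converse} proves Theorem~\ref{thm:C}. \emph{In Sections~\ref{sec:galois}--\ref{sec:cross}, $p$ is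 odd.}

\section{Galois automorphisms of $p$-power order}\label{sec:galois}

We identify $\operatorname{Gal}(\mathbb{Q}_N/\mathbb{Q})$ with $(\mathbb{Z}/N)^\times$: the automorphism $\tau$ with \emph{exponent} $\kappa$ acts on $N$-th roots of unity by $\xi\mapsto\xi^\kappa$. If $|G|$ divides $N$, then $\chi(x)\in\mathbb{Q}_{o(x)}$ is a sum of $o(x)$-th roots of unity, the eigenvalues of $x$, and $\chi^\tau(x)=\chi(x^\kappa)$. Since $\mathbb{Q}_a\cap\mathbb{Q}_b=\mathbb{Q}_{\gcd(a,b)}$, we have $E\subseteq\mathbb{Q}_n$ if and only if $c(E)\mid n$. For group elements and linear characters, the subscripts $p$ and $p'$ denote $p$- and $p'$-parts. For Galois automorphisms they denote instead the components in the decomposition $(\mathbb{Z}/N)^\times=(\mathbb{Z}/N_p)^\times\times(\mathbb{Z}/N_{p'})^\times$, so $\tau=\tau_p\tau_{p'}$, and both components have $p$-power order when $\tau$ has.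

\begin{lemma}\label{lem:enlarge}
Let $N\mid N'$ and let $\tau\in\operatorname{Gal}(\mathbb{Q}_N/\mathbb{Q})$ have $p$-power order. Then $\tau$ extends to an element $\tau'\in\operatorname{Gal}(\mathbb{Q}_{N'}/\mathbb{Q})$ of $p$-power order, and $\tau'_p$ restricts to $\tau_p$.
\end{lemma}

\begin{proof}
Write any extension of $\tau$ as $\tau'\rho$ with $\tau'$ of $p$-power order and $\rho$ of order prime to $p$. The restriction of $\rho$ equals $\tau\cdot(\tau'|_{\mathbb{Q}_N})^{-1}$, which has $p$-power order, so it is trivial. Both $\tau'_p$ and $\tau_p$ agree with $\tau$ on $\mathbb{Q}_{N_p}$ and are trivial on $\mathbb{Q}_{N_{p'}}$.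
\end{proof}

So in Theorem~\ref{thm:A} we may replace $N$ by a multiple at any time, and we always assume $p\mid N$. Put
\[
\Sigma_N=\operatorname{Gal}(\mathbb{Q}_N/\mathbb{Q}_{pN_{p'}})\cong\operatorname{Gal}(\mathbb{Q}_{N_p}/\mathbb{Q}_p).
\]
As $p$ is odd, this is a cyclic $p$-group, and its subgroups are the groups $\operatorname{Gal}(\mathbb{Q}_N/\mathbb{Q}_{p^jN_{p'}})$ with $p\le p^j\le N_p$. An automorphism of $p$-power order is trivial on $\mathbb{Q}_p$, whose degree is $p-1$; hence $\tau_p\in\Sigma_N$. The exponent $k$ of an element $\sigma\in\Sigma_N$ satisfies $k\equiv1\pmod{pN_{p'}}$, so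
\begin{equation}\label{eq:power}
\chi^\sigma(x)=\chi(x^k),\qquad x^k=x\cdot x_p^{\,k-1},\qquad p\mid k-1 .
\end{equation}
If $\sigma=\tau_p$ and $\tau$ has exponent $\kappa$, then $k\equiv\kappa\pmod{N_p}$.

\begin{proof}[Proof of Theorem~\ref{thm:B} for odd $p$, assuming Theorem~\ref{thm:A}]
Let $N=p|G|$, so that $p^am\mid N$. If $a\le1$, the index divides $p-1$. Let $a\ge2$ and suppose that $p$ divides the index. Restriction maps $\operatorname{Gal}(\mathbb{Q}_N/\mathbb{Q}(\chi))$ onto $\operatorname{Gal}(\mathbb{Q}_{p^a}/\mathbb{Q}(\chi)\cap\mathbb{Q}_{p^a})$, so as in Lemma~\ref{lem:enlarge} an element of order $p$ of the latter group lifts to an element $\tau$ of $p$-power order of the former. By Theorem~\ref{thm:A}, $\tau_p$ fixes $\chi$. Now $\langle\tau_p\rangle=\operatorname{Gal}(\mathbb{Q}_N/\mathbb{Q}_{p^jN_{p'}})$ for some $j\ge1$, and $j\le a-1$ because $\tau_p$ is nontrivial on $\mathbb{Q}_{p^a}$. Hence $\mathbb{Q}(\chi)\subseteq\mathbb{Q}_{p^{a-1}N_{p'}}$, and $p^am$ divides $p^{a-1}N_{p'}$, which is absurd.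
\end{proof}

\begin{remark}
Nothing is lost in the reformulation. If the conclusion of Theorem~\ref{thm:B} holds for $\chi$ and $\tau$ of $p$-power order fixes $\chi$, then $\tau$ restricts to an element of the $p'$-group $\operatorname{Gal}(\mathbb{Q}_{p^a}/\mathbb{Q}(\chi)\cap\mathbb{Q}_{p^a})$, so it is trivial on $\mathbb{Q}_{p^a}$, and $\tau_p$ is trivial on $\mathbb{Q}_{p^am}\supseteq\mathbb{Q}(\chi)$.
\end{remark}

A group in which the conclusion of Theorem~\ref{thm:A} fails, whatever the degree, must contain elements of rather large order. This disposes of finitely many small groups later.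

\begin{lemma}\label{lem:order}
Let $L$ be a finite group, $\psi\in\operatorname{Irr}(L)$, $N$ a multiple of $|L|$, and $\tau\in\operatorname{Gal}(\mathbb{Q}_N/\mathbb{Q})$ of $p$-power order with $\psi^\tau=\psi$ and $\psi^{\tau_p}\ne\psi$. Then $L$ has an element of order $p^2r$, where $r$ is a prime with $r\equiv1\pmod p$; in particular $r\ge2p+1\ge7$.
\end{lemma}

\begin{proof}
Choose $x$ such that $\tau_p$ moves $\psi(x)\in\mathbb{Q}_{o(x)}$. Since $\tau_p$ is trivial on $\mathbb{Q}_{pN_{p'}}$, we have $p^2\mid o(x)$. Since $\tau$ fixes $\psi(x)$, also $\tau_{p'}=\tau_p^{-1}\tau$ moves it. As $\tau_{p'}$ is trivial on $\mathbb{Q}_{N_p}$, it is nontrivial on $\mathbb{Q}_{r^e}$ for some prime power $r^e\mid o(x)$ with $r\ne p$. It has $p$-power order, so $p\mid r^{e-1}(r-1)$, that is, $r\equiv1\pmod p$. A power of $x$ has order $p^2r$. Finally $r-1$ is divisible by $p\geq3$ and hence even, so $r\ge2p+1$.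
\end{proof}

The smallest value of $p^2r$ is $63$, the order that appears in Example~\ref{ex:63}.

\section{A model case: principal series of $\mathrm{SL}_2(q)$}\label{sec:SL2}

Let $q$ be a prime power with $p\mid q-1$, let $G=\mathrm{SL}_2(q)$, let $B$ be the group of upper triangular matrices and $T\cong\mathbb{F}_q^\times$ the diagonal subgroup. A linear character $\theta$ of $T$ inflates to $B$, and Mackey's formula for the two double cosets of $B$ gives $\langle\operatorname{Ind}_B^G\theta,\operatorname{Ind}_B^G\theta'\rangle=\delta_{\theta',\theta}+\delta_{\theta',\theta^{-1}}$. Let $\theta^2\ne1$. Then $\psi=\operatorname{Ind}_B^G\theta$ is irreducible of degree $q+1\equiv2\pmod p$. Let $p^b=o(\theta)_p$, let $\tau$ of $p$-power order and exponent $\kappa$ fix $\psi$, and let $\sigma=\tau_p$ have exponent $k$. We show $\psi^\sigma=\psi$ in two steps.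

\emph{First step: $p^b\mid k-1$.} We have $\psi^\tau=\operatorname{Ind}_B^G\theta^\kappa$, so $\theta^\kappa=\theta^{\pm1}$. The minus sign would make $\kappa\equiv-1$ modulo $o(\theta)>2$, a residue of order $2$, while $\kappa$ has odd order. So $\kappa\equiv1\pmod{o(\theta)}$, and $k\equiv\kappa\equiv1\pmod{p^b}$. The only way for $\tau$ to fix $\psi$ without fixing $\theta$ is through the Weyl group, and here the Weyl group has order prime to $p$.

\emph{Second step: values.} Here one could finish by noting that $\theta^k=\theta$. In a general group of Lie type the analogue of $\theta$ does not determine the character, so we argue with values instead. Let $x\in G$ and $t=x_p$. If $t=1$, then $x^k=x$ by \eqref{eq:power}. If $t\ne1$, its eigenvalues $c^{\pm1}$ lie in $\mathbb{F}_q$, since otherwise $c^q=c^{-1}$ and $p\mid q+1$. After conjugation $t\in T$, and $t$ is not central as $p$ is odd, so $x\in C_G(t)=T$. A non-central element $y\in T$ fixes exactly two points of the projective line, which gives $\psi(y)=\theta(y)+\theta(y)^{-1}$. Both $x$ and $x^k=xz$,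 with $z=t^{k-1}$, are non-central elements of $T$, and $\theta(z)=\theta(t)^{k-1}=1$ because $\theta(t)$ is a $p^b$-th root of unity. Hence $\psi(x^k)=\psi(x)$.

In Section~\ref{sec:cross}, $\theta$ becomes a semisimple element $s$ of the dual group. In the first step, $p\nmid\psi(1)$ will force $s_p$ into the center of a Sylow $p$-subgroup, where fusion is controlled by a $p'$-group. In the second step, $T$ becomes a Levi subgroup $M\supseteq C_G(t)$ with $z\in Z(M)$, and $\theta+\theta^{-1}$ becomes the Lusztig restriction of $\psi$ to $M$.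

\section{Reduction to quasi-simple groups}\label{sec:reduction}

A finite group $L$ is \emph{quasi-simple} if $L=L'$ and $L/Z(L)$ is simple.

\begin{theorem}\label{thm:qs}
Theorem~\ref{thm:A} holds when $G=L$ is quasi-simple and $p\nmid|Z(L)|$.
\end{theorem}

Its proof occupies Sections~\ref{sec:small}--\ref{sec:cross} and does not use the present section. Here we deduce Theorem~\ref{thm:A} from it. We use the following facts of Clifford theory \cite{Isaacs}. Let $K\trianglelefteq G$, $\chi\in\operatorname{Irr}(G)$, and let $\theta$ be a constituent of $\chi_K$ with stabilizer $G_\theta$. Then $\chi_K=e\sum_{i=1}^{u}\theta_i$, where the $\theta_i$ are the $u=|G:G_\theta|$ conjugates of $\theta$; and $\chi$ is induced from a unique $\psi\in\operatorname{Irr}(G_\theta)$ lying over $\theta$, its Clifford correspondent. If $\theta$ extends to $\hat\theta\in\operatorname{Irr}(G)$, then $\psi\mapsto\hat\theta\psi$ is a bijection from $\operatorname{Irr}(G/K)$ to the set of irreducible characters of $G$ over $\theta$ (Gallagher's theorem). A $G$-invariant $\theta$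 extends if $G/K$ is cyclic. Finally $\det\chi$ is the linear character sending $x$ to the product of its eigenvalues in a representation affording $\chi$; thus $\det(\chi^\tau)=(\det\chi)^\tau$ and $\det(\lambda\chi)=\lambda^{\chi(1)}\det\chi$ for linear $\lambda$.

\begin{proof}[Proof of Theorem~\ref{thm:A}, assuming Theorem~\ref{thm:qs}]
Let $(G,\chi,N,\tau)$ be a counterexample with $|G|$ minimal, and $\sigma=\tau_p$. Then $G\ne1$; let $K$ be a maximal normal subgroup.

\medskip\noindent\emph{Step 1: $\chi_K=e\theta$ with $\theta\in\operatorname{Irr}(K)$ and $\theta^\tau=\theta=\theta^\sigma$.}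
The number $u$ of constituents of $\chi_K$ divides $\chi(1)$, so $p\nmid u$. As $\chi^\tau=\chi$, the $p$-group $\langle\tau\rangle$ permutes these constituents and fixes one of them, $\theta$. Let $\psi\in\operatorname{Irr}(G_\theta)$ be the Clifford correspondent. Then $\psi^\tau$ lies over $\theta^\tau=\theta$ and induces $\chi^\tau=\chi$, so $\psi^\tau=\psi$; and $\psi(1)\mid\chi(1)$. If $G_\theta<G$, minimality gives $\psi^\sigma=\psi$, and inducing gives $\chi^\sigma=\chi$, a contradiction. So $\chi_K=e\theta$. As $\theta(1)\mid\chi(1)$ and $K<G$, minimality gives $\theta^\sigma=\theta$.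

\medskip\noindent\emph{Step 2: $G/K$ is not of prime order.}
Suppose $|G/K|=r$ is prime. Then $\theta$ extends to $G$, so $\chi_K=\theta$ by Gallagher's theorem. Since $\chi^\sigma$ also extends $\theta^\sigma=\theta$, there is a unique $\lambda\in\operatorname{Irr}(G/K)$ with $\chi^\sigma=\lambda\chi$. We show $\lambda=1$.

If $r\ne p$, then $\sigma$ fixes $\lambda$, whose values lie in $\mathbb{Q}_r$, so $\chi^{\sigma^j}=\lambda^j\chi$ for all $j$. Taking $j=o(\sigma)$, a power of $p$, gives $\lambda^j=1$, and $\lambda^r=1$ gives $\lambda=1$.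

If $r=p$, let $\delta=\det\chi=\delta_p\delta_{p'}$. Then $\delta^\tau=\delta$, so $\tau$ fixes the power $\delta_p$ of $\delta$. The values of $\delta_p$ lie in $\mathbb{Q}_{N_p}$, where $\sigma$ agrees with $\tau$, and those of $\delta_{p'}$ lie in $\mathbb{Q}_{N_{p'}}$, where $\sigma$ is trivial. So $\delta=\delta^\sigma=\det(\lambda\chi)=\lambda^{\chi(1)}\delta$. Hence $\lambda^{\chi(1)}=1=\lambda^p$ and $\lambda=1$.

\medskip\noindent\emph{Step 3: $S=G/K$ is nonabelian simple.}
Now $\theta$ need not extend to $G$, but it extends to a central extension of $G$. There are two difficulties: the center that appears must be a $p'$-group for Theorem~\ref{thm:qs} to apply, and the extension, built from arbitrary choices, must be fixed by $\tau$ and $\sigma$. Determinants settle the first, and uniqueness settles the second.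

Since $\theta$ is $G$-invariant, there is a projective representation $X$ of $G$ such that $X|_K$ affords $\theta$, $X(gy)=X(g)X(y)$ and $X(yg)=X(y)X(g)$ for $g\in G$, $y\in K$, and $X(g)X(h)=\alpha(\bar g,\bar h)X(gh)$ for a factor set $\alpha$ of $S$ \cite[Ch.~11]{Isaacs}. In particular $\alpha(1,\cdot)=\alpha(\cdot,1)=1$.

Let $\mu=(\det\theta)_p$, $\nu=(\det\theta)_{p'}$ and $n'=o(\nu)$. From $\chi_K=e\theta$ we get $((\det\chi)_p)_K=\mu^e$. As $p\nmid e$, there is $e'$ with $ee'\equiv1\pmod{o(\mu)}$, and $\hat\mu=(\det\chi)_p^{\,e'}$ is a linear character of $G$ extending $\mu$. Put $f(g)=\hat\mu(g)^{-1}\det X(g)$. Taking determinants,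
\[
f(g)f(h)=\alpha(\bar g,\bar h)^{\theta(1)}f(gh),\qquad f(gy)=f(g)\nu(y)\quad(y\in K).
\]
So $f^{n'}$ is constant on cosets of $K$. Let $m=\theta(1)n'$, which is prime to $p$, and choose $c\colon S\to\mathbb{C}^\times$ with $c(\bar g)^m=f(g)^{n'}$ and $c(1)=1$. Replacing $X(g)$ by $c(\bar g)^{-1}X(g)$ preserves the properties of $X$ and replaces $\alpha(\bar g,\bar h)$ by $\alpha(\bar g,\bar h)c(\bar g\bar h)c(\bar g)^{-1}c(\bar h)^{-1}$, whose $m$-th power is $1$. So we may assume that $\alpha$ takes values in the group $\mu_m$ of $m$-th roots of unity.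

Let $\hat G=G\times\mu_m$ with product $(g,z)(h,w)=(gh,\alpha(\bar g,\bar h)zw)$. This is a group, $\mu_m=\{(1,z)\}$ is central, and $(g,z)\mapsto zX(g)$ is an ordinary representation. The set $K_1=\{(y,1):y\in K\}$ is a subgroup isomorphic to $K$, and it is normal since $(g,z)(y,1)=(gy,z)=(gyg^{-1},1)(g,z)$. The group $E=\hat G/K_1$ is a central extension of $S$ by $\mu_m$. As $S$ is perfect, $E=E'\mu_m$, so $E'=E''$. Thus $L=E'$ is perfect with $L/(L\cap\mu_m)\cong S$; it is quasi-simple, and $Z(L)=L\cap\mu_m$ is a $p'$-group. Let $H$ be the preimage of $L$ in $\hat G$. Then $H\mu_m=\hat G$, so the projection $H\to G$ is surjective; it maps $K_1$ isomorphically onto $K$, and $H/K_1=L$. Restricting $zX(g)$ to $H$ gives an extension $\hat\theta\in\operatorname{Irr}(H)$ of $\theta$, viewed on $K_1$. By Gallagher's theorem any other extension is $\hat\theta\lambda$ with $\lambda$ a linear character of the perfect group $L$, so $\hat\theta$ is the only extension.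

Enlarge $N$ to a multiple of $|H|$. Both $\hat\theta^\tau$ and $\hat\theta^\sigma$ extend $\theta$ by Step~1, so both equal $\hat\theta$. Inflate $\chi$ to $H$; then $\chi=\hat\theta\psi$ for a unique $\psi\in\operatorname{Irr}(L)$. From $\chi^\tau=\chi$ and uniqueness, $\psi^\tau=\psi$, and $\psi(1)=e$ is prime to $p$. Theorem~\ref{thm:qs} gives $\psi^\sigma=\psi$, hence $\chi^\sigma=\chi$. This contradiction ends the proof.
\end{proof}

\section{Alternating groups, sporadic groups and exceptional covers}\label{sec:small}

We begin the proof of Theorem~\ref{thm:qs}. Let $L$ be quasi-simple with $p\nmid|Z(L)|$, $S=L/Z(L)$, $\psi\in\operatorname{Irr}_{p'}(L)$, $\psi^\tau=\psi$, and let $\sigma=\tau_p$ have exponent $k$. In this section the degree of $\psi$ plays no role.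

\subsection{Alternating groups}
Let $S=A_n$. We show that $x^k$ is conjugate to $x$ for every $x\in L$; then $\psi^\sigma=\psi$ by \eqref{eq:power}. Raising to the power $k$ permutes the conjugacy classes of $S$, and this permutation has $p$-power order, hence odd order. It preserves cycle types, and a cycle type accounts for at most two classes of $A_n$. So every class of $S$ is fixed, and $x^k\sim xz$ in $L$ for some $z\in Z(L)$. As $|Z(L)|$ divides $N_{p'}$, we have $z^k=z$, so $x^{k^2}\sim(xz)^k=x^kz\sim xz^2$, and by induction $x^{k^j}\sim xz^j$. For $j=o(\sigma)$ this says that $z^j$ lies in the subgroup $Z_x=\{w\in Z(L):xw\sim x\}$. Since $j$ is a power of $p$ and $o(z)$ is prime to $p$, also $z\in Z_x$. Hence $x^k\sim x$.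

\subsection{Sporadic groups and the group ${}^2F_4(2)'$}
In this and the next subsection $Z(L)$ is a $\{2,3\}$-group of order prime to $p$. An element of order $p^2r$ as in Lemma~\ref{lem:order} generates a subgroup meeting $Z(L)$ trivially, because $r\ge7$. So it suffices to show:
\begin{equation}\label{eq:noelt}
\text{$S$ has no element of order $p^2r$ with $r$ prime, $r\equiv1\pmod p$.}
\end{equation}
For $p=3$ the values of $p^2r$ are $63$, $117$, and numbers $\ge9\cdot19>119$; for $p\ge5$ we have $p^2r\ge25\cdot11$. By the ATLAS \cite{ATLAS}, the Schur multipliers of these groups are $\{2,3\}$-groups, the largest element order in a sporadic group is $119$, no sporadic group has an element of order $63$ or $117$, and element orders in ${}^2F_4(2)'$ are at most $16$. So \eqref{eq:noelt} holds.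

\subsection{Exceptional covers of groups of Lie type}\label{sub:exc}
By the classification, every remaining $S$ is of the form $G^F/Z(G^F)$, where $G$ is a simple simply connected algebraic group in characteristic $\ell$ and $F$ is a Steinberg endomorphism; the derived groups $B_2(2)'$, $G_2(2)'$, ${}^2G_2(3)'$ are isomorphic to $A_6$, ${}^2A_2(3)$, $A_1(8)$. The group $L$ is a quotient $\tilde S/Z_0$ of the universal cover $\tilde S$ of $S$, and $G^F=\tilde S/M_e$ for a central $\ell$-subgroup $M_e$ \cite[\S6.1]{GLS}. If $p=\ell$, then $M_e\le Z_0$ because $Z(\tilde S)/Z_0=Z(L)$ is a $p'$-group, so $L$ is a quotient of $G^F$. Suppose that $p\ne\ell$, that $L$ is not a quotient of $G^F$, and that $S$ is not alternating. Then $M_e\ne1$, and by \cite[\S6.1]{GLS} the group $S$ is one of the thirteen groups in Table~\ref{tab:exc} and $Z(L)$ is a $\{2,3\}$-group. The table evaluates the order formulas and lists the pairs $(p,r)$ left to exclude in \eqref{eq:noelt}.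

\begin{table}[ht]
\centering
\begin{tabular}{llll}
$S$ & factors of $|S|_{\ell'}$ & $|S|_{\ell'}$ & $(p,r)$\\ \hline
$A_2(2)$ & $3\cdot7$ & $3\cdot7$ & --\\
$A_2(4)$ & $15\cdot63/3$ & $3^2\cdot5\cdot7$ & $(3,7)$\\
${}^2A_3(2)$ & $3\cdot9\cdot15$ & $3^4\cdot5$ & --\\
${}^2A_5(2)$ & $3\cdot9\cdot15\cdot33\cdot63/3$ & $3^6\cdot5\cdot7\cdot11$ & $(3,7)$\\
$B_3(2)$ & $3\cdot15\cdot63$ & $3^4\cdot5\cdot7$ & $(3,7)$\\
$D_4(2)$ & $3\cdot15\cdot15\cdot63$ & $3^5\cdot5^2\cdot7$ & $(3,7)$\\
$F_4(2)$ & $3\cdot63\cdot255\cdot4095$ & $3^6\cdot5^2\cdot7^2\cdot13\cdot17$ & $(3,7),(3,13)$\\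
$G_2(4)$ & $15\cdot4095$ & $3^3\cdot5^2\cdot7\cdot13$ & $(3,7),(3,13)$\\
${}^2B_2(8)$ & $7\cdot65$ & $5\cdot7\cdot13$ & --\\
${}^2E_6(2)$ & $3\cdot33\cdot63\cdot255$ & $3^9\cdot5^2\cdot7^2\cdot11$ & $(3,7),(3,13),$\\
 & $\quad\cdot\,513\cdot4095/3$ & $\quad\cdot\,13\cdot17\cdot19$ & $(3,19),(5,11)$\\
${}^2A_3(3)$ & $8\cdot28\cdot80/4$ & $2^7\cdot5\cdot7$ & --\\
$B_3(3)$ & $8\cdot80\cdot728/2$ & $2^9\cdot5\cdot7\cdot13$ & --\\
$G_2(3)$ & $8\cdot728$ & $2^6\cdot7\cdot13$ & --
\end{tabular}
\caption{The non-alternating simple groups of Lie type with an exceptional cover. The second column lists the factors $q^d\pm1$ of the order formula, divided by $|Z(G^F)|$. The last column lists the pairs of primes $(p,r)$ with $p$ odd, $p\ne\ell$, $r\equiv1\pmod p$ and $p^2r$ dividing $|S|$.}\label{tab:exc}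
\end{table}

\emph{$A_2(4)$ and $G_2(4)$.} In $\mathrm{SL}_3(4)$, whose order has $3$-part $27$, the nine diagonal matrices $d$ of determinant $1$ and the permutation matrix $\pi$ of a $3$-cycle generate a Sylow $3$-subgroup. It has exponent $3$, as $(d\pi^{\pm1})^3=\det(d)I=I$. It maps onto a Sylow $3$-subgroup of $A_2(4)$, and it is a Sylow $3$-subgroup of $G_2(4)\supset\mathrm{SL}_3(4)$. Neither group has an element of order $9$.

\emph{$B_3(2)\cong\mathrm{Sp}_6(2)$ and $D_4(2)\cong\Omega_8^+(2)$.} Let $y$ have order $7$ and act on the natural module $V=\mathbb{F}_2^{\,n}$, $n\in\{6,8\}$. The irreducible $\mathbb{F}_2\langle y\rangle$-modules are the trivial module and two non-isomorphic $3$-dimensional modules $W$, $W^*$, dual to each other, with endomorphism field $\mathbb{F}_8$. Since $V\cong V^*$, both occur with the same multiplicity, which is $1$ as $n\le8$. So $C_{\mathrm{GL}(V)}(y)\cong\mathbb{F}_8^\times\times\mathbb{F}_8^\times\times\mathrm{GL}_{n-6}(2)$ has order $49$ or $49\cdot6$, not divisible by $9$.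

\emph{${}^2A_5(2)$, $F_4(2)$ and ${}^2E_6(2)$.} Here we move the element into a maximal torus, whose structure is read off from the Weyl group. Suppose that $S$ has an element of order $p^2r$. Since $|Z(G^F)|\in\{1,3\}$, we can lift its $r$-part to $y\in G^F$ of order $r$ and its $p$-part to a $p$-element $t\in G^F$ of order at least $p^2$. The element $tyt^{-1}\in yZ(G^F)$ has order $r\ge7$, so it equals $y$. By Steinberg's theorem (see Section~\ref{sec:DL}), $H=C_G(y)$ is connected reductive. The semisimple element $t$ lies in a maximal torus of $H$, hence in the center of the connected reductive group $C_H^\circ(t)$. An $F$-stable maximal torus $T$ of $C_H^\circ(t)$ is a maximal torus of $H$ and of $G$; it contains $t$, and it contains $y\in Z(H)$. So $T^F$ has order divisible by $r$ and contains an element of order $p^2$.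

Let $Y$ be the coroot lattice and $W$ the Weyl group. Then $T^F\cong Y/(F-1)Y$, where $F$ acts on $Y$ as $2w'\gamma$ with $w'\in W$ and $\gamma$ the graph automorphism attached to $F$. For ${}^2A_5$ and ${}^2E_6$ we have $\gamma=-w_0$ with $w_0$ the longest element of $W$, and for $F_4$ we have $\gamma=1$ and $-1\in W$. So in all three cases $F=-2w$ with $w\in W$. The characteristic polynomial $P_w$ of $w$ is a product of cyclotomic polynomials $\Phi_d$ with $\varphi(d)\le6$, and $|T^F|=|\det(-2w-1)|=|P_{w^{-1}}(-2)|=|P_w(-2)|$. The relevant values are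
\[
\begin{array}{c|ccccccccccccc}
d&1&2&3&4&5&6&7&8&9&10&12&14&18\\ \hline
|\Phi_d(-2)|&3&1&3&5&11&7&43&17&57&31&13&127&73
\end{array}
\]
so only $\Phi_1,\Phi_3,\Phi_9$ contribute to the $3$-part, each a single factor $3$. We need one observation beyond orders.

\medskip\noindent$(\ast)$ \emph{If $P_w=\Phi_1^2f$ with $3\nmid f(-2)$, then the Sylow $3$-subgroup of $T^F$ is $(\mathbb{Z}/3)^2$.} Indeed $w$ has finite order, so $(w-1)f(w)=0$; and $f(1)\equiv f(-2)\pmod 3$ is a unit of $\mathbb{Z}_3$, so $x-1$ and $f$ generate the unit ideal of $\mathbb{Z}_3[x]$ and $Y\otimes\mathbb{Z}_3=\ker(w-1)\oplus\ker f(w)$. On the first summand $F-1=-3$; on the second $F-1$ has determinant $\pm f(-2)$, a unit.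

\medskip
Now take the pairs $(p,r)$ in turn.
\begin{itemize}
\item $(3,19)$, type $E_6$: $P_w=\Phi_9$ and $|T^F|=57$.
\item $(3,13)$: $P_w=\Phi_{12}g$ with $\deg g=0$ for $F_4$ and $\deg g=2$ for $E_6$. Either $9\nmid|T^F|$, or $g=\Phi_1^2$ and $(\ast)$ applies.
\item $(3,7)$, type $A_5$: $\Phi_6\mid P_w$ forces $w\in S_6$ to be a $6$-cycle, so $P_w=\Phi_2\Phi_3\Phi_6$ and $|T^F|=21$.
\item $(3,7)$, type $F_4$: $P_w=\Phi_6g$ with $\deg g=2$. Either $9\nmid|T^F|$, or $g=\Phi_1^2$ and $(\ast)$ applies.
\item $(3,7)$, type $E_6$: by Carter's table \cite{Carter}, the classes with $\Phi_6\mid P_w$ are $D_4$ $(\Phi_1^2\Phi_2^2\Phi_6)$, $D_5(a_1)$ $(\Phi_1\Phi_2\Phi_4\Phi_6)$, $A_5$ $(\Phi_1\Phi_2\Phi_3\Phi_6)$, $A_5+A_1$ $(\Phi_2^2\Phi_3\Phi_6)$ and $E_6(a_2)$ $(\Phi_3\Phi_6^2)$. For $D_4$ use $(\ast)$. For $D_5(a_1)$, $A_5+A_1$ and $E_6(a_2)$ the $3$-part of $|T^F|$ is $3$. For $A_5$, the element $w$ is a Coxeter element of the first factor of a subsystem $A_5+A_1$. The coroot lattice $Y_{A_5}\oplus Y_{A_1}$ has discriminant $12$ and $Y$ has discriminant $3$, so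 the index is $2$ and the two lattices agree after tensoring with $\mathbb{Z}_3$. The determinant of $F-1$ is $\pm21$ on $Y_{A_5}$ and $-3$ on $Y_{A_1}$, so the Sylow $3$-subgroup of $T^F$ is $(\mathbb{Z}/3)^2$.
\item $(5,11)$, type $E_6$: $P_w=\Phi_5g$ with $\deg g=2$, and only $\Phi_4$ contributes a factor $5$, so $25\nmid|T^F|$.
\end{itemize}
In no case does $T^F$ contain an element of order $p^2$. So \eqref{eq:noelt} holds for all groups of Table~\ref{tab:exc}.

\medskip
It remains to treat quotients $L$ of $G^F$. Inflating $\psi$ and enlarging $N$, we see that Theorem~\ref{thm:qs} follows from the next statement, in which no condition on the center is needed.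

\begin{theorem}\label{thm:GF}
Let $G$ be a simple simply connected algebraic group in characteristic $\ell$ with a Steinberg endomorphism $F$. Then Theorem~\ref{thm:A} holds for $G^F$.
\end{theorem}

The case $\ell=p$ is proved in Section~\ref{sec:defining} and the case $\ell\ne p$ in Section~\ref{sec:cross}.

\section{Background on finite reductive groups}\label{sec:DL}

Let $G$ be a connected reductive group over $\overline{\mathbb{F}}_\ell$. A \emph{Steinberg endomorphism} $F$ is an endomorphism some power of which is a Frobenius map; for simple $G$ it is itself a Frobenius map except for the Suzuki and Ree groups (types $B_2$, $F_4$ with $\ell=2$ and $G_2$ with $\ell=3$). The facts below hold in this generality; see \cite{DL,DM,CE,GM}. By the Lang--Steinberg theorem, $g\mapsto g^{-1}F(g)$ is surjective on every connected $F$-stable subgroup; so $A^F\to(A/A_0)^F$ is onto when $A_0\trianglelefteq A$ is connected and $F$-stable, and $F$-stable maximal tori and Borel subgroups exist. By Steinberg's theorem, centralizers of semisimple elements in a simply connected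 semisimple group are connected. Semisimple elements of finite order are the $\ell'$-elements, and unipotent elements are the $\ell$-elements.

\medskip\noindent\emph{Lusztig induction.} Let $M$ be an $F$-stable Levi subgroup of a parabolic subgroup $Q$, not necessarily $F$-stable, with unipotent radical $V$. The variety $\mathbf{Y}_V=\{g\in G:g^{-1}F(g)\in F(V)\}$ carries a left action of $G^F$ and a right action of $M^F$, and so do its \'etale cohomology groups with compact support $H_c^i(\mathbf{Y}_V)$, whose coefficient field we identify with $\mathbb{C}$. Lusztig induction sends $\eta\in\operatorname{Irr}(M^F)$ to $R_{M\subset Q}^G\eta=\sum_i(-1)^iH_c^i(\mathbf{Y}_V)\otimes_{M^F}\eta$, and ${}^*R_{M\subset Q}^G$ denotes the adjoint map. If $Q$ is $F$-stable, this is Harish-Chandra induction (inflate to $Q^F$, induce to $G^F$), and ${}^*R$ takes $V^F$-fixed points. If $M=T$ is a maximal torus, one obtains the Deligne--Lusztig character $R_T^G(\theta)$, independent of the Borel subgroup $Q=TU$, and we write $H^i_c(\mathbf{Y}_U)_\theta=H^i_c(\mathbf{Y}_U)\otimes_{T^F}\theta$.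 An irreducible character \emph{occurs} in a virtual character if its multiplicity is nonzero.

\medskip\noindent\emph{Lusztig series.} Let $(G^*,F)$ be dual to $(G,F)$; then $|G^F|=|G^{*F}|$. The $G^F$-classes of pairs $(T,\theta)$, with $T$ an $F$-stable maximal torus and $\theta\in\operatorname{Irr}(T^F)$, are in bijection with the $G^{*F}$-classes of pairs $(T^*,s)$ with $s\in T^{*F}$. The bijection comes from isomorphisms $\operatorname{Irr}(T^F)\cong T^{*F}$, so $o(\theta)=o(s)$ and $(T,\theta^j)$ corresponds to $(T^*,s^j)$; the stabilizers of corresponding pairs in $G^F$ and $G^{*F}$ have the same order. We write $R_{T^*}(s)=R_T^G(\theta)$. The \emph{rational series} $\mathcal{E}(G^F,s)$ consists of the irreducible characters occurring in some $R_{T^*}(s)$ with $s\in T^*$; the characters in $\mathcal{E}(G^F,1)$ are called \emph{unipotent}. Let $N$ be a multiple of $|G^F|$.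

\begin{itemize}
\item[(F1)] The series $\mathcal{E}(G^F,s)$, for $s\in G^{*F}$ semisimple up to $G^{*F}$-conjugacy, partition $\operatorname{Irr}(G^F)$. Moreover $R_T^G(\theta)^\tau=R_T^G(\theta^\tau)$; hence $\mathcal{E}(G^F,s)^\tau=\mathcal{E}(G^F,s^\kappa)$ if $\tau$ has exponent $\kappa$.
\item[(F2)] $\operatorname{reg}_{G^F}=|G^F|_\ell^{-1}\sum_{(T,\theta)}\varepsilon_G\varepsilon_TR_T^G(\theta)$, the sum over all pairs $(T,\theta)$, where $\varepsilon_G\varepsilon_T=\pm1$ depends only on the $G^F$-class of $T$.
\item[(F3)] Let $x=vu\in M^F$ with $v$ semisimple, $u$ unipotent, $vu=uv$. If $C_G^\circ(v)\subseteq M$, then $({}^*R_{M\subset Q}^G\psi)(x)=\psi(x)$ for every class function $\psi$ on $G^F$.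
\end{itemize}
Fact (F3) follows from the character formula
\[
({}^*R_{M\subset Q}^G\psi)(vu)=\frac{|C_M^\circ(v)^F|}{|C_G^\circ(v)^F|}\sum_{u'}Q_{C_M^\circ(v)}^{C_G^\circ(v)}(u',u^{-1})\,\psi(vu'),
\]
the sum over unipotent $u'\in C_G^\circ(v)^F$, where $Q$ denotes the two-variable Green function. Under the hypothesis both centralizers equal the same group $H$, and $Q_H^H(u',u^{-1})$ is $|C_{H^F}(u)|/|H^F|$ if $u'$ is $H^F$-conjugate to $u$ and $0$ otherwise; so the sum is the average of $\psi(vu')=\psi(vu)$ over the class of $u$.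

\medskip\noindent\emph{Regular embeddings.} Let $G$ be simple and $F$ a Frobenius map. There is an inclusion $G\subset\tilde G$, with $F$ extending to $\tilde G$, such that $\tilde G$ is connected reductive with connected center and derived group $G$; thus $\tilde G=GZ(\tilde G)$. It induces an $F$-equivariant surjection $\pi\colon\tilde G^*\to G^*$ whose kernel is a central torus.
\begin{itemize}
\item[(F4)] The constituents of the restriction to $G^F$ of a character in $\mathcal{E}(\tilde G^F,\tilde s)$ lie in $\mathcal{E}(G^F,\pi(\tilde s))$. For $z\in(\ker\pi)^F$ there is a linear character $\hat z$ of $\tilde G^F$, trivial on $G^F$, with $\hat z\cdot\mathcal{E}(\tilde G^F,\tilde s)=\mathcal{E}(\tilde G^F,\tilde sz)$. Centralizers of semisimple elements in $\tilde G^*$ are connected.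
\end{itemize}

The next lemma says that Lusztig restriction preserves the order of the semisimple parameter. Multiplicities in virtual characters can cancel, so the proof works with individual cohomology groups.

\begin{lemma}\label{lem:orderpres}
Let $M\subset Q$ and $V$ be as above, let $\psi\in\mathcal{E}(G^F,s)$, let $\eta\in\operatorname{Irr}(M^F)$ occur in ${}^*R_{M\subset Q}^G\psi$, and let $\eta$ occur in $R_{T'}^M(\theta)$. Then $o(\theta)=o(s)$, and $\eta(z_0x)=\theta(z_0)\eta(x)$ for $z_0\in Z(M)^F$ and $x\in M^F$.
\end{lemma}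

\begin{proof}
Let $U'$ be the unipotent radical of a Borel subgroup of $M$ containing $T'$, with variety $\mathbf{Y}^M_{U'}\subseteq M$. By adjointness $\psi$ occurs in $R_{M\subset Q}^G\eta$, hence in $H_c^i(\mathbf{Y}_V)\otimes_{M^F}\eta$ for some $i$; and $\eta$ occurs in $H_c^j(\mathbf{Y}^M_{U'})_\theta$ for some $j$. Multiplication gives an equivariant isomorphism $\mathbf{Y}_V\times_{M^F}\mathbf{Y}^M_{U'}\cong\mathbf{Y}_{U'V}$, so by the K\"unneth formula $H_c^i(\mathbf{Y}_V)\otimes_{M^F}H_c^j(\mathbf{Y}^M_{U'})_\theta$ is a direct summand of $H_c^{i+j}(\mathbf{Y}_{U'V})_\theta$, and $\psi$ occurs in the latter. Also $\psi$ occurs in some $R_{T_1}^G(\theta_1)$ with $(T_1,\theta_1)$ dual to a pair $(T^*,s)$, hence in a cohomology group attached to $(T_1,\theta_1)$. By \cite[Thm.~6.2]{DL}, which concerns the individual cohomology groups, $(T',\theta)$ and $(T_1,\theta_1)$ are geometrically conjugate: for some $n$, the compositions of $\theta$ and $\theta_1$ with the norm maps from $F^n$-points to $F$-points are conjugate. The norm maps are surjective,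 so $o(\theta)=o(\theta_1)=o(s)$. Finally $Z(M)\subseteq T'$, and left and right multiplication by $z_0\in Z(M)^F$ agree on $\mathbf{Y}^M_{U'}$, so $z_0$ acts on $H_c^j(\mathbf{Y}^M_{U'})_\theta$, and on its constituent $\eta$, as the scalar $\theta(z_0)$.
\end{proof}

\section{Defining characteristic}\label{sec:defining}

Let $G$, $F$ be as in Theorem~\ref{thm:GF}, with $\ell=p$ and root system $\Phi$.

\subsection{Type $G_2$ in characteristic $3$}
Let $p=3$ and $G$ of type $G_2$; this includes the groups ${}^2G_2(q)$. We apply Lemma~\ref{lem:order}. An element of order $9r$ would give a unipotent element $u$ of order $9$ commuting with a semisimple element $y\ne1$. The group $H=C_G(y)$ is connected reductive, and its root system $\Phi_H=\{\alpha:\alpha(y)=1\}$ satisfies $\Phi_H=\Phi\cap\mathbb{Z}\Phi_H$ and $\Phi_H\ne\Phi$, since $Z(G)=1$. Two non-proportional short roots generate the root lattice, so $\Phi_H$ contains at most one pair $\pm\beta$ of short roots; and a long root $\alpha\in\Phi_H$ is orthogonal to such a $\beta$, since otherwise reflecting $\beta$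 in $\alpha$ gives a second pair. So $\Phi_H$ is empty or of type $A_1$, $A_1\times A_1$ or $A_2$. The element $u\in[H,H]$ is the image of a unipotent element of the simply connected cover, a product of copies of $\mathrm{SL}_2$ or $\mathrm{SL}_3$, where $(u-1)^3=0$ gives $u^3=1$ in characteristic $3$. This contradiction proves Theorem~\ref{thm:GF} in this case.

\subsection{The general case}
From now on $(\Phi,p)\ne(G_2,3)$. As $p$ is odd, $F$ is a Frobenius map for an $\mathbb{F}_q$-structure, $q$ a power of $p$. Here the hypothesis $\psi^\tau=\psi$ is not needed.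

\begin{proposition}\label{prop:defining}
Let $\ell=p$ and $(\Phi,p)\ne(G_2,3)$. Let $N$ be a multiple of $|G^F|$ and $\sigma\in\Sigma_N$. Then $\psi^\sigma=\psi$ for all $\psi\in\operatorname{Irr}_{p'}(G^F)$.
\end{proposition}

The series of $\psi$ is $\sigma$-stable, since $o(s)$ is prime to $p$; the problem is to single out $\psi$ inside its series by $\sigma$-invariant data. A character of $p'$-degree restricted to the Sylow $p$-subgroup $U^F$ has a linear constituent, with values in $\mathbb{Q}_p$. The tool that singles out one character per series is the Gelfand--Graev character, induced from a \emph{regular} linear character of $U^F$. The linear constituents of $\psi$ need not be regular (take $\psi=1$), but we shall see that the dual character $D_G\psi$ does have a regular constituent.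

Let $T\subset B=TU$ be $F$-stable, with positive roots $\Phi^+$, simple roots $\Delta$, Weyl group $W$, root subgroups $X_\gamma=\{x_\gamma(c)\}$, and $U_h=\prod_{\operatorname{ht}\gamma\ge h}X_\gamma$.

\begin{lemma}\label{lem:comm}
$[U^F,U^F]=U_2^F$.
\end{lemma}

\begin{proof}
The inclusion $\subseteq$ holds because $U/U_2$ is abelian. The quotient $\mathfrak{u}_h=U_h/U_{h+1}$ is an $\overline{\mathbb{F}}_p$-vector space with basis $e_\gamma=x_\gamma(1)U_{h+1}$, $\operatorname{ht}\gamma=h$. As $F(x_\gamma(c))=x_{F\gamma}(a_\gamma c^q)$ with $a_\gamma\ne0$, the map $F$ is $q$-semilinear on $\mathfrak{u}_h$, and $\mathfrak{u}_h^F=U_h^F/U_{h+1}^F$ is an $\mathbb{F}_q$-form of $\mathfrak{u}_h$. Let $h\ge2$. By the Chevalley commutator formula, commutators induce an $F$-equivariant $\overline{\mathbb{F}}_p$-bilinear map $\mathfrak{u}_1\times\mathfrak{u}_{h-1}\to\mathfrak{u}_h$ with $[e_\alpha,e_\beta]=\pm(\rho+1)e_{\alpha+\beta}$ if $\alpha+\beta\in\Phi$, where $\rho\ge0$ is maximal with $\beta-\rho\alpha\in\Phi$. The $\alpha$-string through $\beta$ has at least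 $\rho+2$ roots, so $\rho+1\le2$, or $\rho+1\le3$ in type $G_2$, where $p\ge5$. Thus $\rho+1\ne0$ in $\mathbb{F}_p$; this is where $p\ne2$ and $(\Phi,p)\neq(G_2,3)$ are used. Every root of height $h$ is $\alpha+\beta$ with $\alpha$ simple and $\operatorname{ht}\beta=h-1$, so brackets span $\mathfrak{u}_h$. By bilinearity the brackets of $\mathfrak{u}_1^F\times\mathfrak{u}_{h-1}^F$ also span $\mathfrak{u}_h$ over $\overline{\mathbb{F}}_p$; they lie in $\mathfrak{u}_h^F$, so they span it over $\mathbb{F}_q$. Since $c[a,b]=[ca,b]$ for $c\in\mathbb{F}_q$, they generate $\mathfrak{u}_h^F$ additively. Hence $U_h^F\subseteq[U^F,U^F]U_{h+1}^F$ for all $h\ge2$, and $U_h=1$ for large $h$.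
\end{proof}

Let $I$ be the set of $F$-orbits on $\Delta$. Then $U^F/U_2^F\cong\prod_{j\in I}\mathbb{F}_{q_j}$ with $q_j=q^{|j|}$, an elementary abelian $p$-group. The \emph{support} of $\lambda\in\operatorname{Irr}(U^F/U_2^F)$ is the set of $j$ on whose factor $\lambda$ is nontrivial, and $\lambda$ is \emph{regular} if its support is $I$. For regular $\varphi$ put $\Gamma_\varphi=\operatorname{Ind}_{U^F}^{G^F}\varphi$. For $J\subseteq I$ let $\Delta_J\subseteq\Delta$ be the union of the orbits in $J$, let $P_J=L_JU_J$ be the standard parabolic subgroup with Levi subgroup $L_J$, root system $\Phi_J$ and Weyl group $W_J$, and let $U_{L_J}=U\cap L_J$, so that $U=U_{L_J}U_J$. Let $w_0$ and $w_J$ be the longest elements of $W$ and $W_J$. The map $-w_0$ permutes $\Delta$ and commutes with $F$; let $J^*\subseteq I$ be the image of $J$, so $|J^*|=|J|$. Fix $n_J\in N_G(T)^F$ representing $w_0w_J$, and define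
\[
\varphi_J(xv)=\varphi(n_Jxn_J^{-1})\qquad(x\in U_{L_J}^F,\ v\in U_J^F).
\]

\begin{lemma}\label{lem:GG}
Let $J\subseteq I$.
\begin{itemize}
\item[(a)] For regular $\varphi$, $\varphi_J$ is a character of $U^F/U_2^F$ of support $J$, and each $\lambda$ of support $J$ equals $\varphi_J$ for exactly $\prod_{j\in I\setminus J^*}(q_j-1)$ regular $\varphi$.
\item[(b)] For regular $\varphi$, ${}^*R_{L_J}^G\Gamma_\varphi=\operatorname{Ind}_{U_{L_J}^F}^{L_J^F}\big(\varphi_J|_{U_{L_J}^F}\big)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $w_J\Delta_J=-\Delta_J$, the element $w_0w_J$ maps $\Delta_J$ onto $\Delta_{J^*}$, hence $\Phi_J^+$ onto $\Phi_{J^*}^+$ preserving heights. So conjugation by $n_J$ maps $U_{L_J}^F$ onto $U_{L_{J^*}}^F$ and induces an isomorphism $\prod_{j\in J}\mathbb{F}_{q_j}\to\prod_{j\in J^*}\mathbb{F}_{q_j}$ that matches factors with factors. Thus $\varphi_J$ is trivial on $U_2^F=(U_2\cap L_J)^F(U_2\cap U_J)^F$ and has support $J$. The equation $\varphi_J=\lambda$ prescribes $\varphi$ on the factors $j\in J^*$ and leaves $q_j-1$ nontrivial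 choices on each other factor.

(b) The double cosets $U^F\backslash G^F/P_J^F$ are represented by elements $\dot w\in N_G(T)^F$, where $w\in W^F$ runs over the elements minimal in their coset $wW_J$, that is, with $w(\Phi_J^+)\subseteq\Phi^+$. By Mackey's formula, $(\Gamma_\varphi)_{P_J^F}=\sum_w\operatorname{Ind}_{A_w}^{P_J^F}\varphi^w$, where $A_w=P_J^F\cap\dot w^{-1}U^F\dot w$ and $\varphi^w(x)=\varphi(\dot wx\dot w^{-1})$. The group $P_J\cap\dot w^{-1}U\dot w$ is the product of the $X_\gamma$ with $\gamma\in\Phi^+\cup\Phi_J$ and $w\gamma>0$; as $w(\Phi_J^-)<0$, this gives $A_w=U_{L_J}^F(U_J\cap\dot w^{-1}U\dot w)^F$, and $A_wU_J^F=U^F$. The restriction of $\operatorname{Ind}_{A_w}^{U^F}\varphi^w$ to the normal subgroup $U_J^F$ is induced from $A_w\cap U_J^F$. So its $U_J^F$-fixed points vanish unless $\varphi^w$ is trivial on $A_w\cap U_J^F$, and in that case they afford $\varphi^w|_{U_{L_J}^F}$; the $w$-term then contributes $\operatorname{Ind}_{U_{L_J}^F}^{L_J^F}(\varphi^w|_{U_{L_J}^F})$ to ${}^*R_{L_J}^G\Gamma_\varphi$.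

It remains to show that $w=w_0w_J$ is the only element that contributes. The condition is that $\varphi$ be trivial on $D^F$, where $D=U\cap\dot wU_J\dot w^{-1}$ is the product of the $X_\gamma$ with $\gamma>0$ and $w^{-1}\gamma\in\Phi^+\setminus\Phi_J$. As $D\cap U_2$ is connected, $D^F$ maps onto the product of the factors $\mathbb{F}_{q_j}$ for the orbits $j$ of simple roots occurring in $D$. Since $\varphi$ is regular and trivial on $U_2^F$, the condition says that no simple root occurs: $w^{-1}\delta\in\Phi^-\cup\Phi_J$ for all $\delta\in\Delta$. As $w(\Phi_J^-)<0$, we have $w^{-1}\delta\notin\Phi_J^-$, so $w^{-1}\delta$ lies in $\Phi^-\setminus\Phi_J$ or in $\Phi_J^+$. The element $w_J$ preserves the first set and sends the second to $\Phi_J^-$. So $w_Jw^{-1}$ makes every simple root negative, $w_Jw^{-1}=w_0$, and $w=w_0w_J$. Conversely $w=w_0w_J$ is $F$-fixed, maps $\Phi_J^+$ into $\Phi^+$, and $w^{-1}\delta=-w_J\delta'$ with $\delta'=-w_0\delta\in\Delta$ lies in $\Phi_J$ if $\delta'\in\Delta_J$ and in $\Phi^-$ otherwise.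
\end{proof}

The \emph{duality} operator $D_G=\sum_{J\subseteq I}(-1)^{|J|}R_{L_J}^G\circ{}^*R_{L_J}^G$ sends irreducible characters to irreducible characters up to sign, and $D_G^2=1$ \cite[\S8]{DM}. It commutes with Galois automorphisms, because induction, inflation and averaging over $U_J^F$ do.

\begin{lemma}\label{lem:dual}
Let $\psi\in\operatorname{Irr}_{p'}(G^F)$ and let $\psi'=\pm D_G\psi\in\operatorname{Irr}(G^F)$. Then $\psi'$ is a constituent of $\Gamma_\varphi$ for some regular $\varphi$.
\end{lemma}

\begin{proof}
Harish-Chandra induction sends the right side of Lemma~\ref{lem:GG}(b) to $\operatorname{Ind}_{U^F}^{G^F}\varphi_J$. Using adjointness twice,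
\[
\langle D_G\psi,\Gamma_\varphi\rangle=\sum_J(-1)^{|J|}\langle{}^*R_{L_J}^G\psi,{}^*R_{L_J}^G\Gamma_\varphi\rangle=\sum_J(-1)^{|J|}\langle\psi_{U^F},\varphi_J\rangle .
\]
Sum over all regular $\varphi$. The number in Lemma~\ref{lem:GG}(a) is congruent to $(-1)^{|I|-|J|}$ modulo $p$, so the signs combine to $(-1)^{|I|}$:
\[
\sum_{\varphi\text{ regular}}\langle D_G\psi,\Gamma_\varphi\rangle\equiv(-1)^{|I|}\sum_{\lambda\in\operatorname{Irr}(U^F/U_2^F)}\langle\psi_{U^F},\lambda\rangle\pmod p .
\]
By Lemma~\ref{lem:comm} the $\lambda$ are all the linear characters of the $p$-group $U^F$; its other irreducible characters have degree divisible by $p$. So the last sum is congruent to $\psi(1)\not\equiv0$, and some $\langle D_G\psi,\Gamma_\varphi\rangle$ is nonzero.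
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:defining}]
Let $\psi'$ and $\varphi$ be as in Lemma~\ref{lem:dual}. Let $G\subset\tilde G$ be a regular embedding. By Lemma~\ref{lem:enlarge} (applied to $\tau=\sigma=\tau_p$) we may assume that $|\tilde G^F|$ divides $N$. The character $\tilde\Gamma=\operatorname{Ind}_{G^F}^{\tilde G^F}\Gamma_\varphi=\operatorname{Ind}_{U^F}^{\tilde G^F}\varphi$ is a Gelfand--Graev character of $\tilde G^F$; as $Z(\tilde G)$ is connected, it is multiplicity free with exactly one constituent in each series $\mathcal{E}(\tilde G^F,\tilde s)$ \cite[Thm.~10.7]{DL}. Choose $\tilde\chi\in\operatorname{Irr}(\tilde G^F)$ over $\psi'$, say $\tilde\chi\in\mathcal{E}(\tilde G^F,\tilde s)$. Then $1\le\langle\tilde\chi_{G^F},\Gamma_\varphi\rangle=\langle\tilde\chi,\tilde\Gamma\rangle\le1$. So $\tilde\chi$ is the constituent of $\tilde\Gamma$ in its series, and $\psi'$ is the only common constituent of $\tilde\chi_{G^F}$ and $\Gamma_\varphi$. Now $\sigma$ fixes $\varphi$, whose values lie in $\mathbb{Q}_p$, hence $\Gamma_\varphi$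 and $\tilde\Gamma$. It fixes $\mathcal{E}(\tilde G^F,\tilde s)$ by (F1), because $o(\tilde s)$ divides $N_{p'}$. Therefore $\tilde\chi^\sigma=\tilde\chi$, then $\psi'^\sigma=\psi'$, and $\psi^\sigma=\psi$ since $\psi=\pm D_G\psi'$.
\end{proof}

\section{Non-defining characteristic}\label{sec:cross}

Let $G$, $F$ be as in Theorem~\ref{thm:GF}, with $\ell\ne p$, and let $N$ be a multiple of $|G^F|$. We follow the two steps of Section~\ref{sec:SL2}.

\subsection{The $p$-part of the semisimple parameter}
The hypotheses $p\nmid\psi(1)$ and $\psi^\tau=\psi$ enter only through the following lemma.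

\begin{lemma}\label{lem:sp}
Let $\psi\in\mathcal{E}(G^F,s)$ have degree prime to $p$, and let $p^b=o(s)_p$. Then $C_{G^*}(s)^F$ contains a Sylow $p$-subgroup of $G^{*F}$. If $\tau$ has $p$-power order and fixes $\psi$, then the exponent $k$ of $\tau_p$ satisfies $k\equiv1\pmod{p^b}$.
\end{lemma}

\begin{proof}
Put $C(s)=C_{G^*}(s)$ and take the inner product of (F2) with $\psi$. By (F1) only pairs $(T,\theta)$ dual to some $(T^*,s)$ contribute. A maximal torus $T^*$ of $G^*$ contains $s$ if and only if $T^*\subseteq C(s)$, so the $G^F$-classes of such pairs correspond to the $C(s)^F$-classes of $F$-stable maximal tori $T^*\subseteq C(s)$. If $n$ is the common order of the stabilizer of $(T,\theta)$ in $G^F$ and of $N_{C(s)^F}(T^*)$, the first class has $|G^F|/n$ elements and the second $|C(s)^F|/n$. Hence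
\[
\psi(1)\,|C(s)^F|=|G^F|_{\ell'}\sum_{T^*\subseteq C(s)}\varepsilon_G\varepsilon_T\langle\psi,R_{T^*}(s)\rangle\in|G^F|_{\ell'}\,\mathbb{Z}.
\]
As $p\nmid\psi(1)$ and $p\ne\ell$, the $p$-part $|G^{*F}|_p$ divides $|C(s)^F|$. Let $P^*\le C(s)^F$ be a Sylow $p$-subgroup of $G^{*F}$. The $p$-element $s_p$ centralizes $P^*$, so $\langle s_p\rangle P^*$ is a $p$-group and $s_p\in Z(P^*)$.

Let $\tau$ have exponent $\kappa$. By (F1), $s^\kappa$ is $G^{*F}$-conjugate to $s$, so $s_p^\kappa$ is conjugate to $s_p$. Both lie in $Z(P^*)$, and by Burnside's fusion lemma two elements of the center of a Sylow subgroup that are conjugate in the group are conjugate in its normalizer. Let $g\in N_{G^{*F}}(P^*)$ with $gs_pg^{-1}=s_p^\kappa$. Then $g_p\in P^*$ centralizes $s_p$, so $g_{p'}s_pg_{p'}^{-1}=s_p^\kappa$. The automorphism $y\mapsto y^\kappa$ of $\langle s_p\rangle$ thus has order prime to $p$, and also $p$-power order. So $\kappa\equiv1\pmod{p^b}$; and $k\equiv\kappa$ modulo $N_p$, a multiple of $p^b$.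
\end{proof}

\subsection{Centralizers of $p$-elements}
For the second step we need, for a $p$-element $t$, a Levi subgroup that contains $C_G(t)$ and whose center contains $t^{k-1}$. The centralizer $C_G(t)$ itself need not be a Levi subgroup; the next lemma takes the smallest Levi subgroup above it and measures the defect.

\begin{lemma}\label{lem:levi}
Let $t\in G^F$ be a $p$-element, $C=C_G(t)$, and $M=C_G(Z^\circ(C))$. Then $M$ is an $F$-stable Levi subgroup containing $C$, and $t^p\in Z(M)$. Unless $p=3$ and $G$ has type $E_7$ or $E_8$, we have $t\in Z(M)$ or $t^p=1$.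
\end{lemma}

\begin{proof}
Since $p\ne\ell$, the element $t$ is semisimple and $C$ is connected reductive. The centralizer $M$ of the $F$-stable torus $Z^\circ(C)$ is an $F$-stable Levi subgroup containing $C$. Let $T\subseteq C$ be a maximal torus, so $t\in T$. The roots of $C$ form $\Phi_C=\{\alpha\in\Phi:\alpha(t)=1\}$, and those of $M$, the roots trivial on $Z^\circ(C)=(\bigcap_{\alpha\in\Phi_C}\ker\alpha)^\circ$, form $\Phi_M=\Phi\cap\mathbb{Q}\Phi_C$. Also $Z(M)=\bigcap_{\alpha\in\Phi_M}\ker\alpha$.

Identify $T=Y\otimes\overline{\mathbb{F}}_\ell^\times$, with $Y$ the coroot lattice ($G$ is simply connected), and $\overline{\mathbb{F}}_\ell^\times\cong(\mathbb{Q}/\mathbb{Z})_{\ell'}$. Then $t$ is the image of some $x_0\in Y\otimes\mathbb{Z}[1/p]$, and $\alpha(t)$ corresponds to $\langle\alpha,x_0\rangle\bmod\mathbb{Z}$. Let $\Psi$ be an irreducible component of $\Phi_M$, with simple roots $\alpha_1,\dots,\alpha_n$, fundamental coweights $\omega_i^\vee$ and highest root $\tilde\alpha=\sum c_i\alpha_i$. Let $x_\Psi\in\mathbb{Q}\Psi^\vee$ have the same pairings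 with $\Psi$ as $x_0$. An element of the affine Weyl group $W_\Psi\ltimes\mathbb{Z}\Psi^\vee$ moves $x_\Psi$ to a point $x'$ of the closed fundamental alcove $\{\langle\alpha_i,x\rangle\ge0,\ \langle\tilde\alpha,x\rangle\le1\}$; up to a permutation of $\Psi$ by $W_\Psi$, this does not change the pairings modulo $\mathbb{Z}$. Since $\Phi_C$ spans $\mathbb{Q}\Phi_M$, the set $\Phi_C\cap\Psi$ spans $\mathbb{Q}\Psi$, so the roots of $\Psi$ integral on $x'$ span $\mathbb{Q}\Psi$. A positive root $\alpha$ has $0\le\langle\alpha,x'\rangle\le\langle\tilde\alpha,x'\rangle\le1$. If the value is $0$, then $\alpha$ is a combination of simple roots vanishing on $x'$; if it is $1$, then $\langle\tilde\alpha,x'\rangle=1$ and $\tilde\alpha-\alpha$ is such a combination. For these roots to have rank $n$, either all $\alpha_i$ vanish and $x'=0$, or all but one $\alpha_j$ vanish, $\langle\tilde\alpha,x'\rangle=1$, and $x'=\omega_j^\vee/c_j$. In the second case the values $\langle\alpha,x_0\rangle$, $\alpha\in\Psi$, generate $\frac1{c_j}\mathbb{Z}/\mathbb{Z}$, so $c_j$ is a power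 of $p$. The coefficients of highest roots are at most $2$ in classical types, at most $3,4,3,4,6$ in types $G_2,F_4,E_6,E_7,E_8$, and $5$ occurs only in $E_8$. As $p$ is odd, $c_j\in\{1,p\}$, and $c_j=p$ requires $p=3$ and $\Psi$ exceptional, or $p=5$ and $\Psi=E_8$. Hence $\alpha(t^p)=1$ for all $\alpha\in\Phi_M$, that is, $t^p\in Z(M)$; and if $t\notin Z(M)$, some component $\Psi$ has $c_j=p$.

Suppose $t\notin Z(M)$. If $M<G$, then the Dynkin diagram of $\Phi_M$ is a proper subdiagram of that of $\Phi$ with an exceptional component. This happens only for $E_6\subset E_7$ and $E_6,E_7\subset E_8$, so $p=3$ and $G$ has type $E_7$ or $E_8$. If $M=G$, then $G$ is exceptional and $t^p$ is a $p$-element of $Z(G)$, so $t^p=1$ unless $G=E_6$ and $p=3$. In that case $\Psi=\Phi$, $x_\Psi=x_0$, the affine Weyl group is $W\ltimes Y$, and $t$ is $W$-conjugate to the image of $\omega_j^\vee/3$, where $j$ is the branch node, the only node with $c_j=3$. Label the nodes so that $1,3,4,5,6$ form a chain and $2$ is joined to $j=4$. The vector $2\alpha_1^\vee+3\alpha_2^\vee+4\alpha_3^\vee+6\alpha_4^\vee+4\alpha_5^\vee+2\alpha_6^\vee$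 pairs with $\alpha_1,\dots,\alpha_6$ as $4-4$, $6-6$, $8-2-6$, $12-3-4-4$, $8-6-2$, $4-4$, that is, as $0,0,0,1,0,0$. So it equals $\omega_4^\vee$, which therefore lies in $Y$, and $t^3=1$.
\end{proof}

\subsection{Comparing values}
The following holds for characters of arbitrary degree.

\begin{proposition}\label{prop:values}
Let $\psi\in\mathcal{E}(G^F,s)$ with $o(s)_p=p^b$, and let $\sigma\in\Sigma_N$ have exponent $k$. Then $\psi^\sigma=\psi$ in each of the following cases:
\begin{itemize}
\item[(a)] $p^{b+1}\mid k-1$;
\item[(b)] $p^b\mid k-1$, and it is not the case that $p=3$ and $G$ has type $E_7$ or $E_8$.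
\end{itemize}
\end{proposition}

\begin{proof}
Let $x\in G^F$, $t=x_p$, and let $C\subseteq M$ be as in Lemma~\ref{lem:levi}; choose a parabolic subgroup $Q$ with Levi subgroup $M$ and write ${}^*R={}^*R_{M\subset Q}^G$. By \eqref{eq:power}, $\psi^\sigma(x)=\psi(xz)$ with $z=t^{k-1}$, and $p\mid k-1$. If $t^p=1$, then $z=1$ and there is nothing to prove. In general $z=(t^p)^{(k-1)/p}\in Z(M)^F$ and $x,xz\in C^F\subseteq M^F$. The element $t$ is the $p$-part of the semisimple part of $x$, so the centralizer of that semisimple part lies in $C$. The same holds for $xz$, whose $p$-part $t^k$ generates $\langle t\rangle$. By (F3),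
\[
\psi(x)=({}^*R\psi)(x),\qquad\psi(xz)=({}^*R\psi)(xz).
\]
Let $\eta\in\operatorname{Irr}(M^F)$ occur in ${}^*R\psi$. By (F1) for $M$, it occurs in some $R_{T'}^M(\theta)$, and Lemma~\ref{lem:orderpres} gives $\eta(xz)=\theta(z)\eta(x)$ and $o(\theta)_p=p^b$. So $\theta(z_0)^{p^b}=1$ for every $p$-element $z_0\in Z(M)^F$. In case (a), $\theta(z)=\theta(t^p)^{(k-1)/p}=1$ because $p^b\mid(k-1)/p$. In case (b) with $t^p\ne1$, Lemma~\ref{lem:levi} gives $t\in Z(M)$, and $\theta(z)=\theta(t)^{k-1}=1$. So $\eta(xz)=\eta(x)$ for all such $\eta$, and $\psi(xz)=\psi(x)$.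
\end{proof}

Lemma~\ref{lem:sp} and Proposition~\ref{prop:values}(b) prove Theorem~\ref{thm:GF} for $\ell\ne p$, except when $p=3$ and $G$ has type $E_7$ or $E_8$.

\subsection{Types $E_7$ and $E_8$ with $p=3$}
Here Lemma~\ref{lem:levi} only places $t^3$ in $Z(M)$, and Lemma~\ref{lem:sp} falls short of case (a) by one factor $3$. For unipotent characters, however, $b=0$ and case (a) always applies. Jordan decomposition of characters transports this to the series of $s$. In these types $F$ is a Frobenius map.

\begin{lemma}\label{lem:unip}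
Let $H$ be connected reductive with Frobenius map $F$ in characteristic $\ell\ne3$, let $p=3$, let $N$ be a multiple of $|H^F|$, and let $\sigma\in\Sigma_N$. Then $\sigma$ fixes every unipotent character of $H^F$.
\end{lemma}

\begin{proof}
Let $H_{\mathrm{sc}}$ be the simply connected cover of $[H,H]$. Since $Z^\circ(H)\times H_{\mathrm{sc}}\to H$ is an isogeny, $|H^F|=|Z^\circ(H)^F|\,|H_{\mathrm{sc}}^F|$, so $|H_{\mathrm{sc}}^F|$ divides $N$. Restriction along $H_{\mathrm{sc}}^F\to H^F$ is a bijection between unipotent characters \cite[Prop.~13.20]{DM}, and it commutes with $\sigma$, which permutes unipotent characters by (F1). Grouping the simple factors of $H_{\mathrm{sc}}$ into $F$-orbits writes $H_{\mathrm{sc}}^F$ as a product of groups $H_i^{F^{d_i}}$ with $H_i$ simple simply connected, and unipotent characters are external products of unipotent characters. Apply Proposition~\ref{prop:values}(a) with $b=0$ to each factor.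
\end{proof}

\begin{theorem}[Srinivasan--Vinroot \cite{SV}]\label{thm:SV}
Let $\tilde G$ be connected reductive with connected center and Frobenius map $F$, and let $J_s\colon\mathcal{E}(\tilde G^F,s)\to\mathcal{E}(C_{\tilde G^*}(s)^F,1)$ be the Digne--Michel Jordan decomposition, a bijection. If a Galois automorphism $\sigma$ acts as $\xi\mapsto\xi^k$ on roots of unity of order $o(s)$, then $J_{s^k}(\chi^\sigma)=J_s(\chi)^\sigma$ for $\chi\in\mathcal{E}(\tilde G^F,s)$.
\end{theorem}

\begin{proof}[End of the proof of Theorem~\ref{thm:GF}]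
Let $p=3\ne\ell$ and $G$ of type $E_7$ or $E_8$. Let $G\subset\tilde G$ be a regular embedding with dual map $\pi$; for $E_8$, whose center is trivial, take $\tilde G=G$. Enlarge $N$ to a multiple of $|\tilde G^F|$. Let $\psi\in\operatorname{Irr}_{3'}(G^F)$ be fixed by $\tau$, and let $\sigma=\tau_p$ have exponent $k$. Choose $\tilde\psi\in\mathcal{E}(\tilde G^F,\tilde s)$ over $\psi$ and put $s=\pi(\tilde s)$, $3^b=o(s)_3$. By (F4), $\psi\in\mathcal{E}(G^F,s)$, and $3^b\mid k-1$ by Lemma~\ref{lem:sp}.

The order of $\tilde s_3$ may exceed $3^b$, and we first correct this. The derived group $D$ of $\tilde G^*$ maps onto $G^*$ with kernel contained in $Z(D)$, of order at most $2$. The preimage of $\langle s_3\rangle$ in $D$ is abelian, so $s_3$ has a unique lift $\hat s_3\in D$ that is a $3$-element; it has order $3^b$ and is $F$-fixed by uniqueness. Then $z=\tilde s_3\hat s_3^{\,-1}$ lies in $(\ker\pi)^F$; it is central, so $\tilde s_3$ and $\hat s_3$ commute and $z$ is a $3$-element. Replace $\tilde s$ by $\tilde sz^{-1}$ and $\tilde\psi$ by $\widehat{z^{-1}}\,\tilde\psi$,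 which has the same restriction to $G^F$ by (F4). Now $o(\tilde s)$ divides $3^bN_{3'}$, so $\tilde s^k=\tilde s$. The group $H=C_{\tilde G^*}(\tilde s)$ is connected reductive and $|H^F|$ divides $N$. Theorem~\ref{thm:SV} and Lemma~\ref{lem:unip} give $J_{\tilde s}(\tilde\psi^\sigma)=J_{\tilde s}(\tilde\psi)^\sigma=J_{\tilde s}(\tilde\psi)$, so $\tilde\psi^\sigma=\tilde\psi$.

Thus $\sigma$ permutes the constituents of $\tilde\psi_{G^F}$. They form one $\tilde G^F$-orbit, on which $G^FZ(\tilde G)^F$ acts trivially, so their number is at most $|\tilde G^F:G^FZ(\tilde G)^F|$. This index is at most $|Z(G)|\le2$: writing $g\in\tilde G^F$ as $g=hy$ with $h\in G$, $y\in Z(\tilde G)$, the element $h^{-1}F(h)=yF(y)^{-1}$ lies in $Z(G)$, its class modulo $\{a^{-1}F(a):a\in Z(G)\}$ defines a homomorphism on $\tilde G^F$, and if $h^{-1}F(h)=a^{-1}F(a)$ then $g=(ha^{-1})(ay)\in G^FZ(\tilde G)^F$. As $\sigma$ has odd order, it fixes each of the at most two constituents, and $\psi^\sigma=\psi$.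
\end{proof}

This completes the proofs of Theorems~\ref{thm:GF}, \ref{thm:qs} and~\ref{thm:A}, and, with Section~\ref{sec:galois} and \cite{NT} for $p=2$, of Theorem~\ref{thm:B}.

\section{Realizing the fields}\label{sec:converse}

Now $p$ is any prime. The ``only if'' part of Theorem~\ref{thm:C} is Theorem~\ref{thm:B}. For the ``if'' part, Example~\ref{ex:semidirect} suffices when $H=\operatorname{Gal}(\mathbb{Q}_n/F)$ has order prime to $p$. The hypothesis only controls the projection of $H$ to $(\mathbb{Z}/p^a)^\times$, and the kernel $H_1$ of this projection may have order divisible by $p$. We need a character whose Galois stabilizer is $H_1$ but whose degree is not $|H_1|$. The principal series of a general linear group in characteristic $p$ provides one: it depends only on an unordered set of characters, and its degree is $1$ modulo $p$.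

\begin{lemma}\label{lem:ps}
Let $B$ be the group of upper triangular matrices in $\mathrm{GL}_d(q)$. For linear characters $\theta_1,\dots,\theta_d$ of $\mathbb{F}_q^\times$, let $X(\theta_1,\dots,\theta_d)$ be induced from the character $b\mapsto\prod_i\theta_i(b_{ii})$ of $B$. Then
\[
\langle X(\theta_1,\dots,\theta_d),X(\theta_1',\dots,\theta_d')\rangle=|\{\pi\in S_d:\theta'_i=\theta_{\pi(i)}\text{ for all }i\}|,
\]
and the degree is $\prod_{i=1}^d\frac{q^i-1}{q-1}$. In particular, if the $\theta_i$ are distinct, then $X(\theta_1,\dots,\theta_d)$ is irreducible, depends only on the set $\{\theta_i\}$, and determines it.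
\end{lemma}

\begin{proof}
The permutation matrices $w$ represent the double cosets of $B$, and $B\cap w^{-1}Bw$ is the product of the diagonal group with a group of unitriangular matrices on which both characters are trivial. By Mackey's formula, $w$ contributes $1$ if the two characters agree on the diagonal group after permuting coordinates by $w$, and $0$ otherwise. The degree is $|\mathrm{GL}_d(q):B|$.
\end{proof}

For instance, with $q=64$, $\theta$ of order $63$ and the set $\{\theta^h:h\in\langle58\rangle\}$, one obtains a character of $\mathrm{GL}_3(64)$ whose field of values is the field of Example~\ref{ex:63}; its degree $65\cdot(64^2+64+1)$ is divisible by $3$, as Theorem~\ref{thm:B} demands. When $q$ is a power of $p$ the degree is $1$ modulo $p$, but then $o(\theta)$ is prime to $p$. So the principal series handles only $\mathbb{Q}_m$, and $\mathbb{Q}_{p^a}$ must be attached by a cyclic factor and an induction of $p'$-index.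

\begin{proof}[Proof of Theorem~\ref{thm:C}, ``if'']
Let $n=c(F)=p^am$ and $H=\operatorname{Gal}(\mathbb{Q}_n/F)\le(\mathbb{Z}/p^a)^\times\times(\mathbb{Z}/m)^\times$. The projection $D$ of $H$ to the first factor is $\operatorname{Gal}(\mathbb{Q}_{p^a}/F\cap\mathbb{Q}_{p^a})$, a $p'$-group by hypothesis. Let $H_1=\{v:(1,v)\in H\}$. If $(d,v),(d,v')\in H$, then $v'v^{-1}\in H_1$, so $\mu(d)=vH_1$ defines a homomorphism $\mu\colon D\to(\mathbb{Z}/m)^\times/H_1$ with
\[
H=\{(d,v):d\in D,\ vH_1=\mu(d)\}.
\]

Choose a power $q$ of $p$ with $q\equiv1\pmod m$ and a linear character $\theta$ of $\mathbb{F}_q^\times$ of order $m$, and let $\Gamma_0=\mathrm{GL}_{|H_1|}(q)$. For a coset $\omega\in(\mathbb{Z}/m)^\times/H_1$, the characters $\theta^g$ $(g\in\omega)$ are distinct; let $X_\omega\in\operatorname{Irr}(\Gamma_0)$ be the character attached to this set by Lemma~\ref{lem:ps}. The $X_\omega$ are pairwise distinct, have values in $\mathbb{Q}_m$ and a common degree $\beta\equiv1\pmod p$, and the automorphism with exponent $v$ on $m$-th roots of unity sends $X_\omega$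 to $X_{v\omega}$.

Let $A$ be cyclic of order $p^a$ with faithful $\lambda\in\operatorname{Irr}(A)$, and let $\Gamma=\prod_{d\in D}\Gamma_0$. The abelian group $D$ acts on $A\times\Gamma$ by $d_0\cdot(y,(\gamma_d)_d)=(y^{d_0},(\gamma_{dd_0^{-1}})_d)$. Composing a character with this automorphism sends $\lambda'\boxtimes(\boxtimes_d\xi_d)$ to $\lambda'^{\,d_0}\boxtimes(\boxtimes_d\xi_{dd_0})$. Put $G=(A\times\Gamma)\rtimes D$ and
\[
\Theta=\lambda\boxtimes\Big(\boxtimes_{d\in D}X_{\mu(d)}\Big),\qquad\chi=\operatorname{Ind}_{A\times\Gamma}^G\Theta .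
\]
The $G$-conjugates of $\Theta$ are the characters $\Theta_{d_0}=\lambda^{d_0}\boxtimes(\boxtimes_dX_{\mu(d)\mu(d_0)})$, $d_0\in D$, which are distinct because $\lambda$ is faithful. So $\chi$ is irreducible, of degree $|D|\beta^{|D|}$, prime to $p$, with values in $\mathbb{Q}_n$. An element $(u,v)\in\operatorname{Gal}(\mathbb{Q}_n/\mathbb{Q})$ sends $\Theta$ to $\lambda^u\boxtimes(\boxtimes_dX_{v\mu(d)})$, and it fixes $\chi$ if and only if this character is some $\Theta_{d_0}$. This happens if and only if $u=d_0\in D$ and $v\mu(d)=\mu(d)\mu(d_0)$ for all $d\in D$, that is, $u\in D$ and $vH_1=\mu(u)$, that is, $(u,v)\in H$. Hence $\mathbb{Q}(\chi)=\mathbb{Q}_n^H=F$.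
\end{proof}

\begin{thebibliography}{99}

\bibitem{Remark}
\emph{A remark on a conjecture of Navarro and Tiep},
\texttt{https://par.nsf.gov/servlets/purl/10396211}.

\bibitem{ATLAS}
\emph{ATLAS}.

\bibitem{CE}
Cabanes and Enguehard, \emph{Representation Theory of Finite Reductive Groups}.

\bibitem{Carter}
Carter, Compositio Math. \textbf{25} (1972).

\bibitem{DL}
Deligne and Lusztig, Ann. of Math. \textbf{103} (1976).

\bibitem{DM}
Digne and Michel, \emph{Representations of Finite Groups of Lie Type}.

\bibitem{GM}
Geck and Malle, \emph{The Character Theory of Finite Groups of Lie Type}.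

\bibitem{GLS}
Gorenstein, Lyons and Solomon, \emph{The Classification of the Finite Simple Groups, No.~3}.

\bibitem{Isaacs}
Isaacs, \emph{Character Theory of Finite Groups}.

\bibitem{NT}
Navarro and Tiep, \emph{The fields of values of characters of degree not divisible by $p$}, Forum Math. Pi \textbf{9} (2021), e2.

\bibitem{SV}
Srinivasan and Vinroot, \emph{Galois group action and Jordan decomposition of characters of finite reductive groups with connected center}, J. Algebra \textbf{558} (2020).

\end{thebibliography}
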